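# Energy surfaces of contact type for a fourth-order equation with a double well

## 1. A single hill, $F(u)=\frac12-2u^2$, settled by one quadratic form

Let $\alpha\in\mathbb R$ and let $F:\mathbb R\to\mathbb R$ be smooth. The variational problem
$$\delta\int\Big\{\tfrac12\ddot u^2+\tfrac\alpha2\dot u^2+F(u)\Big\}\,dt=0$$
has the Euler–Lagrange equation
$$\frac{d^4u}{dt^4}-\alpha\frac{d^2u}{dt^2}+F'(u)=0 .\tag{1}$$
Write $\beta=-\alpha$. On $\mathbb R^4$ with coordinates $(u,v,p_u,p_v)$ and symplectic form $\omega=du\wedge dp_u+dv\wedge dp_v$, put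
$$H=p_uv+\tfrac12p_v^2+\tfrac\beta2v^2-F(u).$$
Its Hamiltonian vector field $X=X_H$ is
$$\dot u=v,\qquad \dot v=p_v,\qquad \dot p_u=F'(u),\qquad \dot p_v=z,\qquad\text{where } z:=-p_u-\beta v. \tag{2}$$
Hence $v=\dot u$, $p_v=\ddot u$, $z=\dddot u$ along a solution. Since $Xz=-F'(u)-\beta p_v$, we recover (1).

The critical points of $H$ are the points $(u,0,0,0)$ with $F'(u)=0$, and $H=-F(u)$ there. We always assume that $0$ is a regular value of $H$, that is, $F(u)\ne0$ whenever $F'(u)=0$. Then $S=H^{-1}(0)$ is a smooth hypersurface, closed in $\mathbb R^4$ and in general not compact.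

**Definition (contact type).** $S$ is of *contact type* if there is a $1$-form $\lambda$ on $S$ with $d\lambda=\omega|_S$ and $\lambda(X_H)\neq0$ at every point of $S$.

The condition is pointwise: $|\lambda(X_H)|$ need not be bounded below. (Equivalently, there is a vector field $Z$ near $S$, transverse to $S$, with $\mathcal L_Z\omega=\omega$. We use only the version with forms.) The question is: for which $\alpha$ and $F$ is $S$ of contact type?

To look for $\lambda$, start with
$$\lambda_0=-(p_u\,du+p_v\,dv),\qquad d\lambda_0=\omega,\qquad -\lambda_0(X)=A_0:=p_uv+p_v^2. \tag{3}$$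
Every primitive of $\omega|_S$ is $\lambda_0|_S$ plus a closed $1$-form. If we subtract $dw$ from $\lambda_0$, then $A_0$ changes to $A_0+Xw$. Two choices of $w$ come to mind at once, $uv$ and $up_u$:
$$X(uv)=v^2+up_v,\qquad X(up_u)=vp_u+uF'(u),$$
so
$$A_0-X(up_u)=p_v^2-uF'(u). \tag{4}$$

**Example 1.** Let $F(u)=\frac12-2u^2$. For every $\alpha\in\mathbb R$ the surface $S$ is of contact type.

*Proof.* The only critical point of $F$ is $u=0$, and $F(0)=\frac12\neq0$, so $0$ is a regular value. Take $\lambda=\lambda_0+d(up_u)-d(uv)$. By (4), and since $-uF'(u)=4u^2$,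
$$-\lambda(X)=A_0-X(up_u)+X(uv)=\big(p_v^2+up_v+4u^2\big)+v^2 .$$
The form $p_v^2+up_v+4u^2$ is positive definite (its discriminant is $1-16<0$). So $-\lambda(X)\ge0$, and it vanishes only where $u=v=p_v=0$. There $H=-F(0)=-\frac12\ne0$, so no such point lies on $S$. $\square$

The proof used that $F$ is one hill: $uF'(u)<0$ for $u\ne0$. What changes when the graph turns up again and the hill becomes the middle part of a double well?

## 2. The double well, and where pointwise positivity stops

From now on $\alpha<0$, so $\beta>0$. The main example is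
$$F(u)=(1-u^2)^2-\tfrac12 .$$
Its critical points are $0,\pm1$, with $F(0)=\frac12$ and $F(\pm1)=-\frac12$, so $0$ is a regular value of $H$ for every $\alpha$. Its zeros are $\pm u_0$ and $\pm u_*$ with $u_0^2=1-\frac1{\sqrt2}$ and $u_*^2=1+\frac1{\sqrt2}$. There is a hill over $[-u_0,u_0]$, a well with $F<0$ over $u_0<|u|<u_*$, and two rising slopes over $|u|\ge u_*$.

**Theorem 2.** For $F(u)=(1-u^2)^2-\frac12$ the energy surface $H^{-1}(0)$ is of contact type for every $\alpha<0$.

The problem is posed in "Report No. 32/2001". It lists as known that the answer is positive when $\alpha\ge0$, or when $F>0$ everywhere. It also lists, for $\alpha<0$, an example of the form $u^2-u^4+$ (perturbation) that is not of contact type for all sufficiently negative $\alpha$. With the known case $\alpha\ge0$, Theorem 2 gives contact type for every $\alpha\in\mathbb R$.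

**What we can add.** On $S$ the equation $H=0$ reads
$$p_uv=F(u)-\tfrac12p_v^2-\tfrac\beta2v^2 . \tag{5}$$
If $v=0$ this says $F(u)=\frac12p_v^2\ge0$. Hence
$$F(u)<0\ \Rightarrow\ v\ne0\qquad\text{on } S. \tag{6}$$
Inserting (5) into $A_0+\frac\beta2X(uv)$ gives
$$A_0+X\big(\tfrac\beta2uv\big)=g_0:=\tfrac12p_v^2+\tfrac\beta2up_v+F(u)\qquad\text{on }S. \tag{7}$$
So we have two densities, $p_v^2-uF'$ from (4) and $g_0$ from (7). The first is good on the hill, since $-uF'=4u^2(1-u^2)\ge0$ for $|u|\le1$. The second is good where $|u|$ is large.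

There is a third tool, a closed form that is not visibly exact. Let $\chi\ge0$ be a smooth function of $u$ with support inside $\{F<0\}$. By (6), $\operatorname{sgn}v$ is locally constant on $S\cap\{F<0\}$, so
$$\theta=\operatorname{sgn}(v)\,\chi(u)\,du\quad(\text{extended by }0) \tag{8}$$
is a smooth closed $1$-form on $S$, with $\theta(X)=\chi(u)|v|\ge0$. Subtracting $n\theta$ adds $n\chi|v|$ to the density, which helps exactly in the wells.

**The attempt.** Try to make
$$D=(1-t)\,g_0+t\,(p_v^2-uF')+n\,\chi(u)|v|\qquad(0\le t\le1,\ n\ge0)$$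
positive on $S$. It never is. Look at $u=u_*$, where $F=0$ and $\chi=0$, and $u_*F'(u_*)=4u_*^2(u_*^2-1)=2+2\sqrt2>0$. Any value of $p_v$ occurs on $S$ over $u_*$: take $v=1$ and solve (5) for $p_u$.

- If $t>0$, take $p_v=0$: then $D=-t(2+2\sqrt2)<0$.
- If $t=0$, take $p_v=-\frac\beta2u_*$: then $D=-\frac{\beta^2}8u_*^2<0$.

Inside the wells a large $n$ does not suffice either. At $u=1$, $p_v=0$ we have $g_0=-\frac12$, and $v\neq0$ may be as small as we like (solve (5) for $p_u$, which is then large). So $g_0+n\chi|v|<0$ once $2n\chi(1)|v|<1$.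

**The way around.** Positivity at each point is more than we need: positivity of a time average along the flow is enough, because the difference between a function and its average along the flow is a derivative along the flow. If no average is positive, long bad orbit pieces produce, in the limit, an invariant measure. Against an invariant measure derivatives along the flow integrate to zero, so *all* the densities above have the same integral, and on each part of $S$ we may use whichever one is favorable. The price is that $S$ is not compact: the flow must be complete, and the mass of the measures must not all escape to infinity.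

## 3. Averages, limit measures, and integrals of derivatives

In this section $\rho\ge1$ is a smooth function on $S$ such that $Y=X/\rho$ is complete on $S$, with flow $\varphi_s$. No form of $F$ is used.

**Lemma 3 (averaging).** Let $\lambda'$ be a primitive of $\omega|_S$ and $h=-\lambda'(Y)$. Suppose that for some $n\ge1$ the function $a(x)=\frac1n\int_0^nh(\varphi_sx)\,ds$ is positive on $S$. Then $\omega|_S$ has a primitive $\lambda$ with $\lambda(X)<0$ everywhere.

*Proof.* Let $k(x)=\frac1n\int_0^n(n-s)\,h(\varphi_sx)\,ds$, a smooth function. Differentiating along the flow and integrating by parts,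
$$Yk(x)=\tfrac1n\int_0^n(n-s)\,\tfrac{d}{ds}h(\varphi_sx)\,ds=\tfrac1n\Big[(n-s)h(\varphi_sx)\Big]_0^n+\tfrac1n\int_0^nh(\varphi_sx)\,ds=-h(x)+a(x).$$
So $\lambda=\lambda'-dk$ is a primitive with $-\lambda(X)=\rho\,(h+Yk)=\rho a>0$. $\square$

**Facts on measures.** $S$ is a closed subset of $\mathbb R^4$. Finite Borel measures $\mu_n$ on $S$ converge *vaguely* to $\mu$ if $\int\psi\,d\mu_n\to\int\psi\,d\mu$ for all $\psi\in C_c(S)$. From any sequence of probability measures one can extract a vaguely convergent subsequence, with a limit of mass at most $1$. Mass can be lost: if $x_n$ leaves every compact set, then $\delta_{x_n}\to0$. What survives is this. For compact $K$, $\limsup\mu_n(K)\le\mu(K)$ (bound $1_K$ above by functions in $C_c(S)$ decreasing to $1_K$). For continuous $q\ge0$, $\int q\,d\mu\le\liminf\int q\,d\mu_n$ (exhaust $q$ from below by functions in $C_c(S)$). A finite measure $\mu$ is *$\varphi$-invariant* if $\int\psi\circ\varphi_\tau\,d\mu=\int\psi\,d\mu$ for all $\tau$ and all $\psi\in C_c(S)$, hence for all bounded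 Borel and all nonnegative Borel $\psi$. Its support is then a closed set invariant under all $\varphi_\tau$. For example, the time measure $E\mapsto|\{s\in[0,T]:\varphi_sx\in E\}|$ on a closed orbit of period $T$ is invariant.

**Lemma 4 (either a positive average or a limit measure).** Let $h_0$ and $q\ge0$ be continuous functions on $S$, and let $Q\subset S$ be compact with $h_0\ge\frac18$ on $S\setminus Q$. Put $h_n=h_0+nq$ and $a_n(x)=\frac1n\int_0^nh_n(\varphi_sx)\,ds$. Then either $a_n>0$ on all of $S$ for some integer $n\ge1$, or there is a nonzero finite $\varphi$-invariant measure $\mu$ on $S$ with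
$$\int q\,d\mu=0,\qquad h_0\in L^1(\mu),\qquad\int h_0\,d\mu\le0 .$$

*Proof.* The integer $n$ is used twice, as the length of time and as the weight of $q$. Suppose the first alternative fails: for every $n\ge 1$ there is $x_n$ with $a_n(x_n)\le0$. Let $\mu_n$ be the probability measure $\mu_n(E)=\frac1n|\{s\in[0,n]:\varphi_sx_n\in E\}|$. It has compact support, and $\int h_n\,d\mu_n=a_n(x_n)\le0$. Let $m=\sup_Q|h_0|$ ($m=0$ if $Q=\emptyset$).

*Mass stays in $Q$.* Since $h_n\ge h_0$,
$$0\ge\int h_0\,d\mu_n\ge\tfrac18\big(1-\mu_n(Q)\big)-m\,\mu_n(Q),\qquad\text{so}\qquad\mu_n(Q)\ge\frac1{1+8m}.$$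
*The weight of $q$ is small.* Since $-h_0\le m$ on $Q$ and $-h_0\le0$ elsewhere, $n\int q\,d\mu_n\le-\int h_0\,d\mu_n\le m$.

Pass to a subsequence converging vaguely to $\mu$. Then $\mu(Q)\ge\frac1{1+8m}>0$, so $\mu\neq0$, and $\int q\,d\mu\le\liminf\frac mn=0$.

*Invariance.* If $\psi\in C_c(S)$, then $\psi\circ\varphi_\tau\in C_c(S)$. The integrals of $\psi\circ\varphi_\tau$ and $\psi$ against $\mu_n$ are $\frac1n$ times integrals of $s\mapsto\psi(\varphi_sx_n)$ over $[\tau,n+\tau]$ and $[0,n]$. So they differ by at most $2|\tau|\,\|\psi\|_\infty/n\to0$.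

*The integral of $h_0$.* The negative part $h_0^-$ is continuous with support in $Q$, so $\int h_0^-d\mu=\lim\int h_0^-d\mu_n$. From $\int h_0\,d\mu_n\le0$ we get $\int h_0^+d\mu_n\le\int h_0^-d\mu_n\le m$. Hence
$$\int h_0^+\,d\mu\le\liminf\int h_0^+\,d\mu_n\le\lim\int h_0^-\,d\mu_n=\int h_0^-\,d\mu\le m ,$$
so $h_0\in L^1(\mu)$ and $\int h_0\,d\mu\le0$. $\square$

**Lemma 5 (derivatives integrate to zero).** Let $\mu$ be a finite $\varphi$-invariant measure and $w\in C^1(S)$. Then $\int Yw\,d\mu=0$ if (a) $Yw$ is bounded, or (b) $w$ is bounded and $Yw\in L^1(\mu)$.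

*Proof.* The point is that in (a) $w$ itself need not be integrable. Put $\delta=w\circ\varphi_1-w=\int_0^1(Yw)\circ\varphi_\tau\,d\tau$. In both cases $\int_0^1\!\int|Yw|\circ\varphi_\tau\,d\mu\,d\tau=\int|Yw|\,d\mu<\infty$, so Fubini and invariance give $\int\delta\,d\mu=\int Yw\,d\mu$. It remains to see that $\int\delta\,d\mu=0$. In case (b) this is invariance applied to the bounded function $w$. In case (a), let $T_k(r)=\max(-k,\min(k,r))$. Invariance gives $\int\big(T_k(w\circ\varphi_1)-T_k(w)\big)d\mu=0$. The integrand is bounded by $|\delta|$, which is bounded, and tends pointwise to $\delta$. Dominated convergence gives $\int\delta\,d\mu=0$. $\square$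

## 4. Coercivity on a non-compact surface

Lemma 4 needs a density that is at least $\rho/8$ off a compact set. The density $g_0$ controls only $u$ and $p_v$. The part of $S$ where $u$ and $p_v$ are bounded is still not compact; there $z=\dot p_v$ can be large. But where $|z|$ is large, $p_v$ moves quickly. This is turned into positivity by adding $Xf$ for the bounded function
$$f=\arctan(p_v)\,\frac{z}{\sqrt{1+z^2}} .$$
Since $Xp_v=z$ and $Xz=-F'(u)-\beta p_v$,
$$Xf=\frac{z^2}{(1+p_v^2)\sqrt{1+z^2}}-\arctan(p_v)\,\frac{F'(u)+\beta p_v}{(1+z^2)^{3/2}}\ \ge\ \frac{z^2}{(1+p_v^2)\sqrt{1+z^2}}-2|F'(u)|-2\beta|p_v|, \tag{9}$$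
because $|\arctan|<\frac\pi2<2$.

**Lemma 6.** Let $\Phi\ge0$ be smooth on $\mathbb R$ and $\rho=1+p_v^2+\Phi(u)$. Let $D$ be a continuous function on $S$ with
$$D\ \ge\ \frac{z^2}{(1+p_v^2)\sqrt{1+z^2}}+\tfrac14p_v^2-2\beta|p_v|+G(u),$$
where $G$ is continuous and $G(u)-\frac18\Phi(u)\to+\infty$ as $|u|\to\infty$. Then there is a compact set $Q\subset S$ with $D\ge\rho/8$ on $S\setminus Q$.

*Proof.* We have
$$D-\tfrac18\rho\ \ge\ \frac{z^2}{(1+p_v^2)\sqrt{1+z^2}}+k(u,p_v),\qquad k=\big(\tfrac18p_v^2-2\beta|p_v|\big)+\big(G(u)-\tfrac18\Phi(u)\big)-\tfrac18 .$$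
Both brackets in $k$ are bounded below, and they tend to $+\infty$ as $|p_v|\to\infty$, respectively $|u|\to\infty$. So there is $R$ with $k\ge0$ where $u^2+p_v^2\ge R^2$, and $D\ge\rho/8$ there. Where $u^2+p_v^2\le R^2$, $k$ is bounded below, while the first term is at least $z^2/\big((1+R^2)\sqrt{1+z^2}\big)$, which tends to infinity with $|z|$. So $D\ge\rho/8$ there as soon as $|z|\ge Z$, for some $Z$. Put
$$Q=\{u^2+p_v^2\le R^2,\ |z|\le Z\}\cap S,$$
a closed set. To see that $Q$ is bounded, let $x=p_u+\frac\beta2v$. By (5), $xv=F-\frac12p_v^2$, so $|xv|\le B$ on $Q$ for some $B$. As $z=-(x+\frac\beta2v)$,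
$$x^2+\tfrac{\beta^2}4v^2=z^2-\beta xv\le Z^2+\beta B .$$
Hence $v$, $x$ and therefore $p_u$ are bounded on $Q$ (here $\beta\ne0$ is used), and $Q$ is compact. $\square$

## 5. Proof of Theorem 2: wells, slopes, hill

Let $F(u)=(1-u^2)^2-\frac12$ and $\rho=1+p_v^2+u^4$.

**Step 1 (a coercive density).** *We apply Lemma 6 to $g=g_0+Xf$.* From $\frac\beta2|up_v|\le\frac14p_v^2+\frac{\beta^2}4u^2$ and (9),
$$g\ \ge\ \frac{z^2}{(1+p_v^2)\sqrt{1+z^2}}+\tfrac14p_v^2-2\beta|p_v|+G(u),\qquad G=F-\tfrac{\beta^2}4u^2-2|F'| .$$
Since $F$ is $u^4$ plus lower powers and $|F'|\le4|u|^3+4|u|$, we have $G-\frac18u^4\to+\infty$. So $g\ge\rho/8$ off a compact set $Q\subset S$.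

**Step 2 (a complete flow).** *We check that $Y=X/\rho$ is complete on $S$.* The components of $Y$ are $v/\rho$, $p_v/\rho$, $F'/\rho$, $z/\rho$. Now $|p_v|\le\rho$, $\rho\ge1$, and $|F'|\le4|u|^3+4|u|\le8(1+u^4)\le8\rho$. So $|Y|\le C(1+|v|+|p_u|)$ on $\mathbb R^4$. A smooth vector field of linear growth is complete. Since $YH=0$, the flow $\varphi_s$ preserves $S$.

**Step 3 (a closed form living in the wells).** *We choose $\chi$ in (8).* Let $\chi\ge0$ be smooth and even, positive exactly on $\frac34<|u|<\frac54$. For $\frac34\le|u|\le\frac54$ we have $u^2\in[\frac9{16},\frac{25}{16}]$, so $|1-u^2|\le\frac9{16}$ and $F\le\frac{81}{256}-\frac12<0$. So the support of $\chi$ lies in $\{F<0\}$, and $\theta=\operatorname{sgn}(v)\chi(u)\,du$ is smooth and closed on $S$, with $\theta(X)=\chi|v|$. For $n\ge0$ put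
$$\lambda_n=\lambda_0-d\big(\tfrac\beta2uv\big)-df-n\theta .$$
Then $d\lambda_n=\omega|_S$, and by (7)
$$-\lambda_n(Y)=h_n:=h_0+nq,\qquad h_0=\frac g\rho,\qquad q=\frac{\chi(u)|v|}\rho .$$
By Step 1, $h_0\ge\frac18$ off $Q$.

**Step 4 (reduction to a measure).** *We apply the lemmas of Section 3.* If $a_n>0$ on $S$ for some $n$, then Lemma 3 applied to $\lambda_n$ shows that $S$ is of contact type. Otherwise Lemma 4 gives a nonzero finite $\varphi$-invariant measure $\mu$ with $\int q\,d\mu=0$, $h_0\in L^1(\mu)$ and $\int h_0\,d\mu\le0$. We show that such a $\mu$ does not exist. Let $\Sigma=\operatorname{supp}\mu$, a nonempty closed invariant set.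

**Step 5 (nothing in the wells).** *We use $\int q\,d\mu=0$ to split $\Sigma$.* By (6), $q>0$ on the open set $\{\frac34<|u|<\frac54\}\cap S$, so $\Sigma$ does not meet it. As orbits are connected, $\Sigma$ is the disjoint union of three closed invariant pieces: $\Sigma_M$ with $|u|\le\frac34$, $\Sigma_+$ with $u\ge\frac54$, and $\Sigma_-$ with $u\le-\frac54$.

**Step 6 (nothing on the outer slopes).** *We use that $p_u$ is monotone there.* The restriction of $\mu$ to $\Sigma_+$ is finite and invariant, and $Yp_u=F'(u)/\rho$ is bounded. By Lemma 5(a), $\int_{\Sigma_+}F'(u)/\rho\,d\mu=0$. But $F'=4u(u^2-1)>0$ on $\Sigma_+$, so $\mu(\Sigma_+)=0$. In the same way $\mu(\Sigma_-)=0$, since $F'<0$ there. So $\mu$ is carried by the closed set $\Sigma_M$, and $\Sigma=\Sigma_M$. Thus $|u|\le\frac34$ on $\Sigma$.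

**Step 7 (the hill).** *We replace $h_0$ by the density of Example 1.* Let $w=up_u+\frac\beta2uv$. By (4) and (7), $Xw=g_0-(p_v^2-uF')$. Each of $g_0$, $p_v^2$, $uF'=4u^4-4u^2$ is bounded by a constant times $\rho$, so $Yw$ is bounded and Lemma 5(a) gives
$$\int\frac{g_0}\rho\,d\mu=\int\frac{p_v^2-uF'(u)}\rho\,d\mu .$$
Next, $Yf=h_0-g_0/\rho$ is in $L^1(\mu)$ ($h_0$ is, and $g_0/\rho$ is bounded), and $f$ is bounded. So Lemma 5(b) gives $\int h_0\,d\mu=\int g_0/\rho\,d\mu$. Therefore
$$0\ \ge\ \int h_0\,d\mu=\int\frac{p_v^2-uF'(u)}\rho\,d\mu=\int\frac{p_v^2+4u^2(1-u^2)}\rho\,d\mu\ \ge\ 0,$$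
where the last inequality holds because $|u|\le\frac34$ on $\Sigma$. The integrand is continuous and nonnegative on $\Sigma$, so it vanishes on $\Sigma=\operatorname{supp}\mu$: $u=p_v=0$ on $\Sigma$. Since $\Sigma$ is invariant, $u\equiv0$ along each of its orbits, so $v=Xu=0$ as well, and then $H=-F(0)=-\frac12\neq0$. This contradicts $\Sigma\subset S$ and $\Sigma\neq\emptyset$. Theorem 2 is proved. $\blacksquare$

## 6. A necessary and sufficient criterion for coercive $F$

How much of this used the particular $F$? In the rest of the notes, $\alpha=-\beta<0$, $F$ is smooth, $0$ is a regular value of $H$ (so $F'\neq0$ on $F^{-1}(0)$), and $F$ is not everywhere positive. The growth condition is: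

**(G)** As $|u|\to\infty$: $F(u)/u^2\to+\infty$, $F'(u)/F(u)\to0$, and $uF'(u)\ge0$ for $|u|$ large.

Any polynomial of even degree at least $4$ with positive leading coefficient satisfies (G).

The zeros of $F$ are simple, hence isolated. So each component $I$ of $\{F\ge0\}$ is a closed interval with nonempty interior, its endpoints are zeros of $F$, and $F>0$ inside. Since $F$ is not everywhere positive and zeros are simple, $F<0$ somewhere, so $I\ne\mathbb R$. For the double well the components are $(-\infty,-u_*]$, $[-u_0,u_0]$, $[u_*,\infty)$.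

**Definition ($X$-invariant measure).** A finite Borel measure $\nu$ of compact support on $S$ is *$X$-invariant* if $\int X\psi\,d\nu=0$ for all $\psi\in C_c^\infty(S)$. By a cutoff this then holds for every smooth function $\psi$ defined on a neighborhood of $\operatorname{supp}\nu$. Put $A(\nu)=\int(p_uv+p_v^2)\,d\nu$.

For example, a closed orbit $\gamma$ of period $T$ gives $\nu$ with $\int\psi\,d\nu=\int_0^T\psi(\gamma(t))\,dt$. As $p_u=-\beta\dot u-\dddot u$, an integration by parts gives
$$A(\gamma)=\oint(-\beta\dot u^2-\dot u\dddot u+\ddot u^2)\,dt=\oint(2\ddot u^2-\beta\dot u^2)\,dt . \tag{10}$$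

If $Y=X/\rho$ is complete, with $\rho\geq 1$ smooth, then a compactly supported $\nu$ is $X$-invariant exactly when $\rho\nu$ is $\varphi$-invariant. Indeed $\int Y\psi\,d(\rho\nu)=\int X\psi\,d\nu$. If this is zero for all $\psi\in C^\infty_c(S)$, then $\frac{d}{d\tau}\int\psi\circ\varphi_\tau\,d(\rho\nu)=\int Y(\psi\circ\varphi_\tau)\,d(\rho\nu)=0$, because $\psi\circ\varphi_\tau\in C_c^\infty(S)$; an approximation extends invariance to $C_c(S)$. The converse follows by differentiating at $\tau=0$.

**Theorem 7.** Under (G) the following are equivalent: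

1. $\omega|_S$ has a primitive $\lambda$ with $\lambda(X_H)<0$ everywhere (so $S$ is of contact type);
2. $A(\nu)>0$ for every component $I$ of $\{F\ge0\}$ and every nonzero $X$-invariant compactly supported measure $\nu$ on $S\cap\{u\in I\}$.

For the direction from 1 to 2 we must know that closed forms such as $\theta$ cannot influence a measure over a single component $I$. This is topology.

**Lemma 8.** (No growth assumption.) Let $I\ne\mathbb R$ be a component of $\{F\ge0\}$ and $I'\supset I$ an open interval with $I'\cap\{F\ge0\}=I$. Then every closed $1$-form $\eta$ on $U=S\cap\{u\in I'\}$ is exact. If $\{F\ge0\}\neq\emptyset$, then $S$ is connected.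

Such an $I'$ exists because zeros are isolated.

*Proof.* *Two simple pieces.* By (5), $U_\pm=U\cap\{\pm v>0\}$ is the graph $p_u=(F-\frac12p_v^2-\frac\beta2v^2)/v$ over the convex set $\{(u,v,p_v):u\in I',\ \pm v>0\}$. So $\eta=dk_\pm$ on $U_\pm$.

*The wall between them is connected.* By (5),
$$U_0=U\cap\{v=0\}=\{(u,p_v):u\in I,\ \tfrac12p_v^2=F(u)\}\times\mathbb R_{p_u}.$$
The first factor consists of the two graphs $p_v=\pm\sqrt{2F(u)}$ over $I$, which meet at an endpoint of $I$; there is one, as $I\neq\mathbb R$. So $U_0$ is connected.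

*The wall is a smooth hypersurface in $S$.* At $v=0$, $dH=-F'\,du+p_u\,dv+p_v\,dp_v$. This is not a multiple of $dv$: if $p_v=0$, then $F=0$, so $F'\ne0$. Hence $v|_S$ is a submersion at each point of $S\cap\{v=0\}$. Each point of $U_0$ has a ball neighborhood in $U$ that $U_0$ cuts into two connected half-balls $B_\pm\subset U_\pm$.

*Gluing.* On such a ball $\eta=dk$, and $k-k_\pm$ is a constant $c_\pm$ on $B_\pm$. So $k_\pm$ extends smoothly up to and across $U_0$ in the ball, as $k-c_\pm$. On $U_0$ the difference $k_+-k_-=c_--c_+$ is locally constant, hence constant. Change $k_-$ by this constant. Then $c_+=c_-$ in every ball, and $k_\pm$ glue to a smooth primitive of $\eta$ on $U$.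

*Connectedness.* The sets $S\cap\{\pm v>0\}$ are graphs over convex sets, hence connected. By the submersion property each point of $S\cap\{v=0\}$ is in the closure of both. This set is nonempty when $\{F\ge0\}\ne\emptyset$. So $S$ is connected. $\square$

### From a primitive to positive actions

Assume 1, and let $I$ and $\nu\neq0$ be as in 2. *We remove the closed form $\eta=\lambda-\lambda_0$.* The set $U$ of Lemma 8 is a neighborhood of $\operatorname{supp}\nu$, so $\eta=dk$ there, and $\int\eta(X)\,d\nu=\int Xk\,d\nu=0$. Hence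
$$A(\nu)=-\int\lambda_0(X)\,d\nu=-\int\lambda(X)\,d\nu>0 .$$

### From positive actions to a primitive

Assume 2.

**Step 1 (weight, flow, coercivity).** *We repeat Steps 1 and 2 of Section 5.* By (G) there is $r$ with $F>0$ for $|u|\ge r$. Let $\Phi=F+c\,\zeta$, where $\zeta$ is a smooth compactly supported function, $0\le\zeta\le1$, $\zeta=1$ on $[-r,r]$, and $c=2\max_{[-r,r]}|F|$. Then $\Phi$ is smooth, $\Phi\ge|F|$, and $\Phi=F$ for $|u|$ large. Put $\rho=1+p_v^2+\Phi(u)$. For $|u|$ large, $|F'|\le F=\Phi$ by (G), so $|F'|\le C\rho$ everywhere. As in Section 5, $Y=X/\rho$ has linear growth and is complete on $S$. The lower bound for $g=g_0+Xf$ holds as before, with $G=F-\frac{\beta^2}4u^2-2|F'|$. For $|u|$ large $G-\frac18\Phi=\frac78F-\frac{\beta^2}4u^2-2|F'|$, and since $u^2$ and $F'$ are small compared to $F$, this tends to $+\infty$. By Lemma 6, $g\ge\rho/8$ off a compact set $Q$.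

**Step 2 (a function that increases along the flow far out).** *We need this to confine all invariant measures to one compact set.* Let $W=2up_u+vp_v+\frac{3\beta}2uv$. Since $X(vp_v)=p_v^2+vz=p_v^2-vp_u-\beta v^2$,
$$XW=2vp_u+2uF'+p_v^2-vp_u-\beta v^2+\tfrac{3\beta}2(v^2+up_v)=vp_u+2uF'+p_v^2+\tfrac\beta2v^2+\tfrac{3\beta}2up_v .$$
Now (5) gives
$$XW=\tfrac12p_v^2+\tfrac{3\beta}2up_v+F+2uF'\ \ge\ \tfrac14p_v^2+F+2uF'-\tfrac94\beta^2u^2 ,$$
using $\frac{3\beta}2|up_v|\le\frac14p_v^2+\frac94\beta^2u^2$. Put $\widetilde W=W+f$. By (9), $X\widetilde W$ satisfies the hypothesis of Lemma 6 with $G=F+2uF'-\frac94\beta^2u^2-2|F'|$. Here $2uF'\ge0$ for $|u|$ large, so again $G-\frac18\Phi\to+\infty$. Thus $X\widetilde W\ge\rho/8$, that is, $Y\widetilde W\ge\frac18$, off a compact set $Q_1\subset S$.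

**Step 3 (one compact set for all invariant measures).** *Claim: there is a compact set $\Gamma\subset S$ that contains the support of every finite $\varphi$-invariant measure.* By Poincaré recurrence (for $\varphi_1$ and $\varphi_{-1}$), almost every $x$ is a limit of points $\varphi_{s_k}x$ with $s_k\to+\infty$, and also with $s_k\to-\infty$. Let $x$ be such a point. If its orbit avoided $Q_1$ for all large $s$, then $\widetilde W(\varphi_sx)\to+\infty$, contradicting $\widetilde W(\varphi_{s_k}x)\to\widetilde W(x)$. If it avoided $Q_1$ for all very negative $s$, then $\widetilde W(\varphi_sx)\to-\infty$ as $s\to-\infty$, again a contradiction. In particular, if $Q_1=\emptyset$, there is no nonzero finite invariant measure, and $\Gamma=\emptyset$ works. Otherwise, if $x\notin Q_1$, the maximal time interval $(s_1,s_2)\ni0$ on which the orbit is off $Q_1$ is finite, with endpoints mapped into $Q_1$. Hence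
$$\tfrac18(s_2-s_1)\le\widetilde W(\varphi_{s_2}x)-\widetilde W(\varphi_{s_1}x)\le O:=\max_{Q_1}\widetilde W-\min_{Q_1}\widetilde W ,$$
and $x=\varphi_{-s_1}(\varphi_{s_1}x)$ with $0<-s_1\le8O$. So $x\in\Gamma:=\varphi_{[0,8O]}(Q_1)$, which also contains $Q_1$. This set is compact, and it has full measure, so it contains the support.

**Step 4 (closed forms in all wells).** *We set up Lemma 4 as in Section 5.* The set $F^{-1}(0)$ is finite: its points are isolated and lie in $[-r,r]$. So $\{F<0\}$ has finitely many components $J$, all bounded, and at least one. In each choose a nonempty open interval $J'$ with $\overline{J'}\subset J$. Let $\chi\ge0$ be smooth and positive exactly on $\bigcup J'$. Define $\theta$ by (8) and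
$$\lambda_n=\lambda_0-d\big(\tfrac\beta2uv\big)-df-n\theta,\qquad h_n=-\lambda_n(Y)=h_0+nq,\qquad h_0=\frac g\rho,\quad q=\frac{\chi|v|}\rho .$$
If $a_n>0$ on $S$ for some $n$, Lemma 3 gives statement 1. Otherwise Lemma 4 gives a nonzero finite $\varphi$-invariant $\mu$ with $\int q\,d\mu=0$ and $\int h_0\,d\mu\le0$.

**Step 5 (the support sits over $\{F\ge0\}$).** *We split $\mu$ into measures as in statement 2.* Let $\Sigma=\operatorname{supp}\mu$. By Step 3 it is compact, and it is invariant. By (6), $q>0$ where $u\in\bigcup J'$, so $\Sigma$ avoids that set. Hence $\Sigma$ is a finite disjoint union of compact invariant sets $\Sigma_i$, where $u(\Sigma_i)$ lies in one component of $\mathbb R\setminus\bigcup J'$. Since zeros of $F$ are simple, components of $\{F\ge0\}$ and of $\{F<0\}$ alternate on the line, so each component of $\mathbb R\setminus\bigcup J'$ contains exactly one component $I_i$ of $\{F\ge0\}$. At a point of $\Sigma_i$ where $u|_{\Sigma_i}$ is maximal or minimal, $u$ is extremal along the orbit through that point,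 which stays in $\Sigma_i$. So $v=Xu=0$, and $F(u)=\frac12p_v^2\ge0$ by (5). The extreme values of $u$ on $\Sigma_i$ therefore lie in $I_i$, and since $I_i$ is an interval, $u(\Sigma_i)\subset I_i$.

**Step 6 (contradiction).** *We compare $h_0$ with the action.* The measures $\nu_i=\rho^{-1}\mu|_{\Sigma_i}$ have compact support in $S\cap\{u\in I_i\}$, are $X$-invariant, and are not all zero. By (7), $g-A_0=X(\frac\beta2uv+f)$, so $\int g\,d\nu_i=A(\nu_i)$. By statement 2,
$$0\ \ge\ \int h_0\,d\mu=\sum_i\int g\,d\nu_i=\sum_iA(\nu_i)\ >\ 0 ,$$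
a contradiction. So statement 1 holds. $\blacksquare$

## 7. Conditions on $F$ that can be read off its graph

**Corollary 9.** Under (G), $S$ is of contact type if each component $I$ of $\{F\ge0\}$ satisfies one of:

- (a) $(u-u_I)F'(u)\le0$ on $I$ for some $u_I\in\mathbb R$;
- (b) $F'$ does not change sign on $I$;
- (c) $F(u)>\frac12(u-u_I)F'(u)$ on $I$ for some $u_I\in\mathbb R$.

In particular, if (G) holds and $F<0$ at every local minimum of $F$, then $H^{-1}(0)$ is of contact type for all $\alpha<0$.

The double well satisfies (G), and its local minima $u=\pm1$ have value $-\frac12<0$. So Theorem 2 is a special case: (a) holds on $[-u_0,u_0]$ with $u_I=0$, and (b) on the two slopes.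

*Proof.* **Step 1 (two formulas for $A$).** *We integrate three derivatives.* Let $\nu\neq0$ be as in statement 2 of Theorem 7. Since $Xp_u=F'$, $X((u-u_1)p_u)=vp_u+(u-u_1)F'$ and $X(vp_v)=p_v^2-vp_u-\beta v^2$, we get for every $u_1\in\mathbb R$
$$\int F'\,d\nu=0,\qquad\int vp_u\,d\nu=-\int(u-u_1)F'\,d\nu,\qquad\int\beta v^2\,d\nu=\int(p_v^2-vp_u)\,d\nu .$$
The second relation gives $A(\nu)=\int\big(p_v^2-(u-u_1)F'\big)d\nu$. Integrating (5) and using the third,
$$\int vp_u\,d\nu=\int F\,d\nu-\tfrac12\int p_v^2\,d\nu-\tfrac12\int(p_v^2-vp_u)\,d\nu,$$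
so $\int(p_v^2+\frac12vp_u)\,d\nu=\int F\,d\nu$ and $A(\nu)=\int(F+\frac12vp_u)\,d\nu$. Together,
$$A(\nu)=\int\big(p_v^2-(u-u_1)F'\big)\,d\nu=\int\big(F-\tfrac12(u-u_1)F'\big)\,d\nu\qquad\text{for every }u_1\in\mathbb R. \tag{11}$$

**Step 2 (the three cases).** *We show $A(\nu)>0$.* In case (c) the second formula in (11) with $u_1=u_I$ does it. In case (a) the first formula with $u_1=u_I$ gives $A(\nu)\ge\int p_v^2\,d\nu$. In case (b), $\int F'\,d\nu=0$ and the constant sign force $F'(u)=0$ on $\operatorname{supp}\nu$, so $A(\nu)=\int p_v^2\,d\nu$.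

It remains to exclude $\int p_v^2\,d\nu=0$. Suppose it holds. Then $p_v=0$ on $\operatorname{supp}\nu$. This set is compact. With $\rho$ from Section 6, $\rho\nu$ is $\varphi$-invariant, so its support, which is the same set, is invariant under $\varphi$. Along an orbit in it, $dv/ds=p_v/\rho=0$, so $v$ is constant. Also $du/ds=v/\rho$, with $\rho$ bounded above on the compact set and $u$ bounded, so $v=0$. From $p_v\equiv0$ we get $z=0$, that is, $p_u=-\beta v=0$. From $p_u\equiv0$ we get $F'(u)=0$. So the orbit is a critical point of $H$ on $S$, which does not exist. Hence $A(\nu)>0$ in all cases, and Theorem 7 applies.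

**Step 3 (local minima).** *We show that the last hypothesis implies (a) or (b) on each $I$.* Under (G), $F$ has a global minimum, so under this hypothesis $F<0$ somewhere, and $I\neq\mathbb R$. Suppose $F<0$ at every local minimum. Let $I$ be bounded and let $u_I$ be a maximum point of $F|_I$. If $x<y\le u_I$ in $I$ had $F(x)>F(y)$, then, as also $F(u_I)\ge F(x)>F(y)$, the minimum of $F$ over $[x,u_I]$ would be attained at an interior point. That is a local minimum of $F$ with value $\ge0$, which is excluded. So $F$ is nondecreasing on $I$ left of $u_I$, and by the same argument nonincreasing right of it. This is (a). Let $I=[b,\infty)$. If $x<y$ in $I$ had $F(x)>F(y)$, choose $y'>y$ with $F(y')>F(x)$, possible since $F\to\infty$. Then $F$ has an interior minimum on $[x,y']$ with value $\ge0$, excluded. So $F'\ge0$ on $I$, which is (b). The case $I=(-\infty,b]$ is the mirror image. $\square$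

## 8. A positive local minimum can destroy contact type

**Theorem 10.** For every $\alpha<0$ there is a smooth $F$, with $F(u)=u^4$ for $|u|$ large and $0$ a regular value of $H$, such that $H^{-1}(0)$ is not of contact type.

Such an $F$ satisfies (G), so the condition on local minima in Corollary 9 cannot be dropped, even for coercive $F$.

The plan is to place on one surface $S$ two closed orbits with actions of opposite signs, each over a single component of $\{F\ge0\}$. By Lemma 8 no closed form can repair this. The orbit with negative action is the delicate one. By (5) and (2), a curve $u(t)$ lifts to $\{H=0\}$ exactly when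
$$F(u)=-\dot u\dddot u+\tfrac12\ddot u^2-\tfrac\beta2\dot u^2, \tag{12}$$
and by (10) we want $\oint2\ddot u^2<\beta\oint\dot u^2$ while the right side of (12) stays positive. For $u=-\cos\kappa t$ with $\beta=2\kappa^2$ the action is exactly zero, and the right side of (12) is $\frac12\kappa^4\cos^2\kappa t$, which touches zero at $\cos\kappa t=0$. A small third harmonic makes it positive and leaves room.

**Step 1 (a trigonometric inequality).** *We find the profile of the velocity.* Let $\varepsilon=-\frac1{100}$ and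
$$y(\tau)=\sin\tau+\varepsilon\sin3\tau,\qquad V(\tau)=-\cos\tau-\tfrac\varepsilon3\cos3\tau,\qquad V'=y .$$
Then $\int_0^{2\pi}y^2=\pi(1+\varepsilon^2)$ and $\int_0^{2\pi}y'^2=\pi(1+9\varepsilon^2)$. Put $R=\frac{1+9\varepsilon^2}{1+\varepsilon^2}$, so $R-1=\frac{8\varepsilon^2}{1+\varepsilon^2}$. From $y'=\cos\tau+3\varepsilon\cos3\tau$ and $y''=-\sin\tau-9\varepsilon\sin3\tau$,
$$-yy''=\sin^2\tau+10\varepsilon\sin\tau\sin3\tau+9\varepsilon^2\sin^23\tau,$$
$$\tfrac12y'^2=\tfrac12\cos^2\tau+3\varepsilon\cos\tau\cos3\tau+\tfrac92\varepsilon^2\cos^23\tau,$$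
$$y^2=\sin^2\tau+2\varepsilon\sin\tau\sin3\tau+\varepsilon^2\sin^23\tau .$$
Hence
$$-yy''+\tfrac12y'^2-Ry^2=\tfrac12\cos^2\tau+\varepsilon\,(8\sin\tau\sin3\tau+3\cos\tau\cos3\tau)+\varepsilon^2\big(8\sin^23\tau+\tfrac92\cos^23\tau\big)-(R-1)y^2 .$$
With $x=\cos\tau$ we have $\sin\tau\sin3\tau=(1-x^2)(4x^2-1)$ and $\cos\tau\cos3\tau=4x^4-3x^2$, so the first bracket equals $-8+31x^2-20x^4$. As $\varepsilon<0$, and $(R-1)y^2\le8\cdot10^{-4}\cdot(1.01)^2<0.001$,
$$-yy''+\tfrac12y'^2-Ry^2\ \ge\ \big(\tfrac12-0.31\big)x^2+0.08+0.2\,x^4-0.001\ \ge\ 0.079 .$$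
Let $b=2R+\frac1{10}$. Since $\frac1{20}y^2\le\frac{(1.01)^2}{20}<0.052$,
$$-yy''+\tfrac12y'^2-\tfrac b2y^2>0\quad\text{for all }\tau,\qquad b>2R. \tag{13}$$

**Step 2 (a closed orbit with negative action).** *We build $F$ near its range from (12).* Let $\kappa=\sqrt{\beta/b}$ and $u_1(t)=V(\kappa t)$. Since $\beta=b\kappa^2$,
$$-\dot u_1\dddot u_1+\tfrac12\ddot u_1^2-\tfrac\beta2\dot u_1^2=\kappa^4\big(-yy''+\tfrac12y'^2-\tfrac b2y^2\big)(\kappa t). \tag{14}$$
The right side is an even trigonometric polynomial in $\tau=\kappa t$, hence a polynomial $P(x)$ in $x=\cos\tau$. Also $V=-x-\frac\varepsilon3(4x^3-3x)$, with $dV/dx=-1-\varepsilon(4x^2-1)<0$ near $[-1,1]$. So $x$ is a smooth function of $V$ near the range $[-u^*,u^*]$ of $u_1$, where $u^*=1+\frac\varepsilon3$. Therefore (14) equals $F_1(u_1(t))$ with $F_1$ smooth near $[-u^*,u^*]$, and by (13) $F_1>0$ there after shrinking the neighborhood.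

Differentiating $F_1(u_1)=-\dot u_1\dddot u_1+\frac12\ddot u_1^2-\frac\beta2\dot u_1^2$ in $t$ gives $F_1'(u_1)\dot u_1=\dot u_1(-\ddddot u_1-\beta\ddot u_1)$. Since $y=\sin\tau\,(1+\varepsilon(4\cos^2\tau-1))$, the zeros of $\dot u_1$ are isolated, and by continuity
$$\ddddot u_1+\beta\ddot u_1+F_1'(u_1)=0$$
for all $t$. So if $F=F_1$ near $[-u^*,u^*]$, then $u_1$ solves (1). By (12) its lift $\gamma_1$ is a closed orbit on $H=0$. By (10), over the period $2\pi/\kappa$,
$$A(\gamma_1)=\kappa^3\pi\big(2(1+9\varepsilon^2)-b(1+\varepsilon^2)\big)=\kappa^3\pi(1+\varepsilon^2)(2R-b)<0 .$$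

**Step 3 (a closed orbit with positive action).** *A flat piece of $F$ suffices.* Suppose $F\equiv\frac12\beta^2$ near $[U_0-1,U_0+1]$. Then $u_2(t)=U_0+\cos\sqrt\beta\,t$ satisfies $\ddddot u_2+\beta\ddot u_2=0$, so it solves (1). The right side of (12) is
$$\beta^2\sin^2\sqrt\beta t+\tfrac12\beta^2\cos^2\sqrt\beta t-\tfrac12\beta^2\sin^2\sqrt\beta t=\tfrac12\beta^2=F .$$
So $u_2$ lifts to a closed orbit $\gamma_2$ on $H=0$, with
$$A(\gamma_2)=\oint\big(2\beta^2\cos^2\sqrt\beta t-\beta^2\sin^2\sqrt\beta t\big)\,dt>0 .$$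

**Step 4 (the function $F$).** *We put both pieces into one $F$.* Choose $U_0$ with $U_0-1>u^*$, points $u^*<c<d<U_0-1$, and $F(u)=(u-c)(u-d)E(u)$ with $E>0$ smooth such that $F=F_1$ near $[-u^*,u^*]$, $F=\frac12\beta^2$ near $[U_0-1,U_0+1]$, and $F=u^4$ for $|u|$ large. This is possible: near these three disjoint closed sets $(u-c)(u-d)>0$ and the prescribed values of $F$ are positive, so $\log E$ is prescribed there and extends smoothly to $\mathbb R$. The only zeros of $F$ are $c$ and $d$, and they are simple. So $0$ is a regular value of $H$. Moreover $F<0$ on $(c,d)$, and the $u$-range of $\gamma_i$ lies in one component $I_i\neq\mathbb R$ of $\{F\ge0\}$, namely $I_1=(-\infty,c]$ and $I_2=[d,\infty)$.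

**Step 5 (no primitive).** *We compare signs.* Suppose $\lambda$ is a primitive of $\omega|_S$ with $\lambda(X)\ne0$ everywhere. By Lemma 8, $S$ is connected, so $\lambda(X)$ has one sign on $S$, and $\oint_{\gamma_1}\lambda$ and $\oint_{\gamma_2}\lambda$ have the same sign. Also by Lemma 8, the closed form $\lambda-\lambda_0$ is exact on a neighborhood of each $\gamma_i$. Hence
$$\oint_{\gamma_i}\lambda=\oint_{\gamma_i}\lambda_0=-A(\gamma_i),$$
which is positive for $i=1$ and negative for $i=2$. This is a contradiction, so $H^{-1}(0)$ is not of contact type. $\blacksquare$
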